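# Rank-one perturbations of semigroups and the resolvent on logarithmic regions

## 1. Differentiability of all rank-one perturbations, one at a time or uniformly

Let $A$ generate a $C_0$-semigroup and add to $A$ all small operators $B$ of rank one. Suppose that every perturbed semigroup becomes differentiable after the same time $t_0$. Must the resolvent of $A$ be bounded on a region that reaches into the left half-plane along a logarithmic curve? A positive answer is available if, for each $t>t_0$, the norms $\|(A+B)S_B(t)\|$ are bounded uniformly in $B$. The question is whether this uniformity can be dropped.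

The first guess is that it cannot. A resolvent bound is a statement about infinitely many points $\lambda$ at once. A rank-one operator has only two vectors in it, and differentiability of one perturbed semigroup says nothing about the constants of another. So one expects a generator for which every single perturbation is harmless while their constants have no common bound and the resolvent blows up. We fix the terms, test this guess on three families of examples, and then see that it is wrong.

**Setting.** $X$ is a complex Banach space, $A$ generates a $C_0$-semigroup $T$ on $X$, and $R(\lambda,A)=(\lambda-A)^{-1}$ for $\lambda\in\rho(A)$. If $X=\{0\}$ there is nothing to discuss, so $X\neq\{0\}$. Fix $M\ge1$, $\omega\ge0$ with $\|T(t)\|\le Me^{\omega t}$. Then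
$$\|R(\lambda,A)\|\le\frac{M}{\operatorname{Re}\lambda-\omega}\qquad(\operatorname{Re}\lambda>\omega).\tag{1}$$
For bounded $B$ the operator $A+B$, with domain $D(A)$, generates a $C_0$-semigroup (Phillips), denoted $S_B$, and $\|S_B(t)\|\le Me^{(\omega+M\|B\|)t}$. For $x\in X$, $x^*\in X^*$ we write $(x^*\otimes x)v=\langle x^*,v\rangle x$. Its norm is $\|x\|\|x^*\|$, and it has rank one exactly when $x\ne0\ne x^*$. We use $1/0=\infty$.

**Definition (differentiability).** $S_B$ is differentiable on $(t_0,\infty)$ if $t\mapsto S_B(t)x$ is differentiable on $(t_0,\infty)$ for every $x\in X$. It is immediately differentiable if this holds with $t_0=0$.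

The orbit of $x$ has a right derivative at $t$ exactly when $S_B(t)x\in D(A+B)=D(A)$. Hence, if $S_B$ is differentiable on $(t_0,\infty)$ and $t>t_0$, then $S_B(t)X\subseteq D(A)$, and $(A+B)S_B(t)$ is a closed operator defined on all of $X$, so it is bounded. Conversely, if $S_B(t_1)X\subseteq D(A)$, then $S_B(t)x=S_B(t-t_1)S_B(t_1)x$ is differentiable for $t>t_1$.

**Definition (logarithmic regions).** For $\beta>0$, $c\in\mathbb R$,
$$D_{\beta,c}=\{\lambda\in\mathbb C:\operatorname{Im}\lambda\ne0,\ \operatorname{Re}\lambda>c-\beta\log|\operatorname{Im}\lambda|\}.$$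

These sets are open, they decrease as $c$ increases, and each is invariant under $\lambda\mapsto\lambda+s$, $s\ge0$. For example, $-bn+ie^n$ lies in $D_{\beta,c}$ exactly when $(\beta-b)n>c$: for $\beta>b$ this holds for all large $n$, for $\beta<b$ for no large $n$.

**Definition (resolvent conditions).**

- $(Q_{\beta,\kappa,0})$: there is $c$ such that $D_{\beta,c}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\le\kappa$ for all $\lambda\in D_{\beta,c}$.
- $(P_\beta)$ (Pazy's condition): there is $c$ such that $D_{\beta,c}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\to0$ as $|\operatorname{Im}\lambda|\to\infty$ with $\lambda\in D_{\beta,c}$.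

For an example that separates the two, let $b>0$ and $A=\operatorname{diag}(\mu_n)_{n\ge1}$ on $\ell^2$ with $\mu_n=-bn+ie^n$. This operator is normal, so $\|R(\lambda,A)\|=1/\operatorname{dist}(\lambda,\{\mu_n\})$. Take $c=1+b\log\frac32$ and $\lambda\in D_{b,c}$. If $|\operatorname{Im}\lambda-e^n|\ge e^n/2$, then $|\lambda-\mu_n|\ge e/2>1$. Otherwise $|\operatorname{Im}\lambda|<\frac32e^n$, so $\operatorname{Re}(\lambda-\mu_n)>c-b\log\frac32=1$. Hence $(Q_{b,1,0})$ holds. But $(P_b)$ fails. For $c<0$ every $\mu_n$ lies in $D_{b,c}$, and for $c\ge0$ the points $c+1+\mu_n\in D_{b,c}$ are at distance at most $c+1$ from the spectrum.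

**Definition (uniformity).** For a family of operators $B$ such that each $S_B$ is differentiable on $(t_0,\infty)$: (U1) says that $t_0$ is independent of $B$. For the family of rank-one $B$ with $\|B\|\le\gamma$, (U2) says that for every $t>t_0$
$$\sup\{\|(A+B)S_B(t)\|:B\text{ rank one},\ \|B\|\le\gamma\}<\infty .$$

The paper "Differentiability of perturbed semigroups and delay semigroups" contains the following. Its Theorem 3.5: if $t_0\ge0$, $\gamma>0$ are such that $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with $\|B\|\le\gamma$, and (U2) holds, then $(Q_{\beta,\gamma^{-1},0})$ holds for $0<\beta<1/t_0$. Its Corollary 3.6: if $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ and (U2) holds for each $\gamma>0$, then $(P_\beta)$ holds for $0<\beta<1/t_0$. Its Corollary 3.7: if $S_B$ is immediately differentiable for every rank-one $B$ and (U2) holds for each $\gamma>0$, then $(P_\beta)$ holds for every $\beta>0$. Its Open Question 3 asks whether (U2) can be omitted. So, for every Banach space $X$ and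 every generator $A$, we ask for the truth of:

- (a) If $t_0\ge0$, $\gamma>0$ are such that $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with $\|B\|\le\gamma$, then $(Q_{\beta,\gamma^{-1},0})$ holds for all $0<\beta<1/t_0$.
- (b) If $t_0\ge0$ is such that $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$, then $(P_\beta)$ holds for all $0<\beta<1/t_0$.
- (c) If $S_B$ is immediately differentiable for every rank-one $B$, then $(P_\beta)$ holds for every $\beta>0$.

(U1) is kept in all three: $t_0$ is chosen before $B$.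

## 2. Eigenvalues of rank-one perturbations: four small tools

**Tool 1 (eigenvalues limit differentiability).** Suppose $(A+B)v=zv$ with $v\neq0$. Then $S_B(t)v=e^{tz}v$, so $\operatorname{Re}z\le\omega+M\|B\|$. If $S_B$ is differentiable on $(t_0,\infty)$ and $t>t_0$, applying $(A+B)S_B(t)$ to $v$ gives
$$|z|e^{t\operatorname{Re}z}\le\|(A+B)S_B(t)\|<\infty.\tag{2}$$

**Tool 2 (how to make an eigenvalue).** Let $z\in\rho(A)$ and
$$\langle x^*,R(z,A)x\rangle=1.\tag{3}$$
Then $x\neq0\ne x^*$, and $v=R(z,A)x\ne0$ satisfies $(A+x^*\otimes x)v=zv-x+\langle x^*,v\rangle x=zv$.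

**Tool 3 (escape inside the regions).** Let $z_N\in D_{\beta,N}$, $N\in\mathbb N$, with $\operatorname{Re}z_N\le C$ for all $N$. Then $N-\beta\log|\operatorname{Im}z_N|<C$, so $|\operatorname{Im}z_N|\to\infty$. For $0<t<1/\beta$,
$$|z_N|e^{t\operatorname{Re}z_N}\ge|\operatorname{Im}z_N|\,e^{tN}|\operatorname{Im}z_N|^{-\beta t}=e^{tN}|\operatorname{Im}z_N|^{1-\beta t}\to\infty.\tag{4}$$

**Tool 4 (small imaginary parts are harmless).** Suppose that for some $\tau_0>1$ the set $\{\lambda\in D_{\beta,0}:|\operatorname{Im}\lambda|\ge\tau_0\}$ lies in $\rho(A)$, and that $\|R(\lambda,A)\|\to0$ on it as $|\operatorname{Im}\lambda|\to\infty$. Then $(P_\beta)$ holds. Indeed, choose $c'\ge0$ with $c'-\beta\log\tau_0>\omega$. A point of $D_{\beta,c'}$ with $|\operatorname{Im}\lambda|<\tau_0$ has $\operatorname{Re}\lambda>c'-\beta\log\tau_0>\omega$, so it lies in $\rho(A)$. The other points of $D_{\beta,c'}$ lie in the given set.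

## 3. Bounded, diagonal and Jordan-block generators

**Example A (bounded $A$).** For $|\lambda|>\|A\|$ we have $\|R(\lambda,A)\|\le1/(|\lambda|-\|A\|)$, so Tool 4 gives $(P_\beta)$ for every $\beta>0$. There is no counterexample here.

**Example B (diagonal $A$ on $\ell^2$).** Let $A=\operatorname{diag}(\mu_n)$ with $\operatorname{Re}\mu_n$ bounded above, and assume the hypothesis of (a). Take $B$ rank one acting in the first coordinate only. Then $A+B$ is diagonal and differs from $A$ in one entry, so $T$ too is differentiable on $(t_0,\infty)$. Let $0<\beta<1/t_0$ and choose $t>t_0$ with $b:=1/t>\beta$. By (2) with $B=0$ there is $K$ with $|\mu_n|e^{t\operatorname{Re}\mu_n}\le K$ for all $n$. So $\operatorname{Re}\mu_n\le b\log K-b\log|\operatorname{Im}\mu_n|$ whenever $\operatorname{Im}\mu_n\ne0$. Let $\lambda\in D_{\beta,0}$ with $|\operatorname{Im}\lambda|$ large. If $|\operatorname{Im}(\lambda-\mu_n)|\ge|\operatorname{Im}\lambda|/2$, then $|\lambda-\mu_n|\ge|\operatorname{Im}\lambda|/2$. Otherwise $|\operatorname{Im}\mu_n|\ge|\operatorname{Im}\lambda|/2$,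 and
$$\operatorname{Re}(\lambda-\mu_n)\ge(b-\beta)\log|\operatorname{Im}\lambda|-b\log2-b\log K .$$
Hence $\operatorname{dist}(\lambda,\{\mu_n\})\to\infty$, and Tool 4 gives $(P_\beta)$. Here $T$ alone forces the conclusion, and the perturbations play no role.

**Example C (growing Jordan blocks).** In Example B the resolvent is governed by the spectrum. We now make it much larger than that. For $n\ge1$ put $d_n=\lceil n/8\rceil$ and $\mu_n=-2n+ie^n$. On $\mathbb C^{d_n}$ with standard basis $e^{(n)}_1,\dots,e^{(n)}_{d_n}$ let $N_n$ be the shift $N_ne_1^{(n)}=0$, $N_ne_{j+1}^{(n)}=e_j^{(n)}$. Let $A_n=\mu_n+nN_n$ and let $A=\bigoplus A_n$ on the $\ell^2$-sum $X$ of these spaces. As $\|N_n\|\le1$, we have $\|e^{tA_n}\|\le e^{-2nt}e^{nt}\le1$, so $A$ generates a contraction semigroup $T$.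

*$T$ is differentiable on $(3/4,\infty)$.* For $y\ge0$ we have $\sum_{j<d}\frac{y^j}{j!}=\sum_{j<d}4^j\frac{(y/4)^j}{j!}\le4^{d-1}e^{y/4}$. With $y=\frac34n$ and $d_n-1<n/8$,
$$\|A_ne^{\frac34A_n}\|\le(e^n+3n)\,e^{-\frac32n}\,4^{n/8}e^{\frac3{16}n},$$
and $\frac{\log4}8+\frac3{16}<0.37$, so the right side is at most $(1+3ne^{-n})e^{-0.13n}$, which is bounded. Thus $T(3/4)X\subseteq D(A)$.

*The resolvent is unbounded on every $D_{\beta,c}$ with $\beta>1$.* The entry $\langle R(\lambda,A_n)e_{d_n},e_1\rangle$ equals $n^{d_n-1}/(\lambda-\mu_n)^{d_n}$. For $0<s<1$ and $\lambda=\mu_n+sn$,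
$$\|R(\lambda,A)\|\ge\frac1{n\,s^{d_n}}\ge\frac1n\,s^{-n/8}\to\infty,$$
and $\mu_n+sn\in D_{\beta,c}$ as soon as $(\beta+s-2)n>c$. If $\beta>1$, choose $s\in(0,1)$ with $s>2-\beta$. So differentiability of $T$ on $(3/4,\infty)$ does not give $(Q_{\beta,\kappa,0})$ for $1<\beta<4/3$ and any $\kappa$. The perturbations do matter.

*What do rank-one perturbations do?* Perturb block $n$ alone, by $\gamma$ times the corner matrix that sends $e_1^{(n)}$ to $e_{d_n}^{(n)}$, and call the result $B_n$. By (3) there is an eigenvalue $\lambda$ with $(\lambda-\mu_n)^{d_n}=\gamma n^{d_n-1}$. One solution is $\lambda=\mu_n+n(\gamma/n)^{1/d_n}$, with real part $-n(1+o(1))$ because $d_n\ge n/8$. Each $S_{B_n}$ is still differentiable on $(3/4,\infty)$, since only one finite-dimensional block has changed. But by (2), $\|(A+B_n)S_{B_n}(t)\|\ge e^{n(1-t)+o(n)}$, so (U2) fails for $t_0=3/4$. This is exactly the scenario of the guess.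

However, one rank-one operator can treat all blocks at once. Let $\gamma>0$ and
$$x=\sqrt{\gamma/2}\sum_m m^{-1}e^{(m)}_{d_m},\qquad x^*=\sqrt{\gamma/2}\sum_m m^{-1}\langle\,\cdot\,,e_1^{(m)}\rangle .$$
Then $\|x\|^2=\|x^*\|^2=\frac\gamma2\cdot\frac{\pi^2}6<\gamma$, so $B=x^*\otimes x$ has $\|B\|\le\gamma$. We have $\sigma(A)=\{\mu_m\}$: if $\lambda$ is no $\mu_m$, then $|\lambda-\mu_m|\ge m+1$ for all large $m$, and there $\|R(\lambda,A_m)\|\le\sum_jm^j|\lambda-\mu_m|^{-j-1}\le1$. For such $\lambda$,
$$\langle x^*,R(\lambda,A)x\rangle=\frac\gamma2\sum_m m^{-3}\Big(\frac m{\lambda-\mu_m}\Big)^{d_m}.$$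
Write $\lambda=\mu_n+nz$ with $|z|\le1$. For $m\ne n$ put $k=\max(m,n)\ge2$. Then $|\lambda-\mu_m|\ge|e^n-e^m|-n\ge(1-e^{-1})e^k-k$. For $k\ge2$ this is at least $k$: at $k=2$ one has $(1-e^{-1})e^2>4.6>4$, and $(1-e^{-1})e^k-2k$ increases from there on. So $|m/(\lambda-\mu_m)|\le q_k:=k/((1-e^{-1})e^k-k)\le1$, and $q_k\to0$. Let $g_n(z)$ be the sum of the terms with $m\ne n$. It is continuous in $|z|\le1$, and $|g_n|\le\frac\gamma2\big(\sum m^{-3}\big)\sup_{k\ge n}q_k\to0$. With $\rho_n=\frac\gamma2n^{-3}$, equation (3) at $\lambda$ reads $\rho_nz^{-d_n}+g_n(z)=1$. For $n$ large $|g_n|\le\frac12$ and $2\rho_n<1$, and then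
$$\Phi(z)=\rho_n^{1/d_n}\,(1-g_n(z))^{-1/d_n}\qquad(\text{principal branch})$$
maps the closed unit disc continuously into itself, since $|\Phi|\le(2\rho_n)^{1/d_n}<1$. By Brouwer's theorem there is $z_n=\Phi(z_n)$. Then $z_n\ne0$ and (3) holds at $\lambda_n=\mu_n+nz_n\in\rho(A)$. Since $d_n\ge n/8$, $\rho_n^{1/d_n}\to1$, so $z_n\to1$. Thus $A+B$ has eigenvalues with $\operatorname{Re}\lambda_n=-n(1+o(1))$ and $|\lambda_n|\ge e^n-n$, and $|\lambda_n|e^{t\operatorname{Re}\lambda_n}\to\infty$ for every $t<1$. By (2), $S_B$ is not differentiable on $(t_0,\infty)$ for any $t_0<1$. So the hypothesis of (a) with $t_0=3/4$ is false here, for every $\gamma$.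

The guess fails in all three tests, and the last one suggests that a single rank-one operator can detect infinitely many resolvent peaks. This is what happens in general.

**Theorem 4.** Let $t_0\ge0$ and $\gamma>0$ be such that $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with $\|B\|\le\gamma$. Then $(P_\beta)$ holds for all $0<\beta<1/t_0$, and hence $(Q_{\beta,\kappa,0})$ holds for all $0<\beta<1/t_0$ and all $\kappa>0$. Consequently (a), (b) and (c) are all true.

It will be proved in Section 7, from Theorems 1 and 2 and Lemma 3 below.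

## 4. One eigenvalue per perturbation, and what (U2) buys

With (U2) there is a short argument. Suppose that $(Q_{\beta,\gamma^{-1},0})$ fails for some $0<\beta<1/t_0$. For each $N$ there is a point of $D_{\beta,N}$ which is in $\sigma(A)$ or at which the resolvent norm exceeds $1/\gamma$. In the first case, move right to the last spectral point on the horizontal ray and then slightly beyond it. Because $\|R(\lambda,A)\|\ge1/\operatorname{dist}(\lambda,\sigma(A))$, the resolvent norm is as large as we like there. In both cases we have $\lambda_N\in D_{\beta,N}\cap\rho(A)$ with $\|R(\lambda_N,A)\|>1/\gamma$. Choose unit vectors $u,u^*$ with $|\langle u^*,R(\lambda_N,A)u\rangle|>1/\gamma$. Then $x=u$, $x^*=u^*/\langle u^*,R(\lambda_N,A)u\rangle$ satisfy (3) at $z=\lambda_N$, and $B_N=x^*\otimes x$ has norm less than $\gamma$. By Tool 1, $\operatorname{Re}\lambda_N\le\omega+M\gamma$ and $|\lambda_N|e^{t\operatorname{Re}\lambda_N}\le\|(A+B_N)S_{B_N}(t)\|$ for $t>t_0$. With (U2) the right side is bounded in $N$. Taking $t\in(t_0,1/\beta)$ contradicts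 (4).

Without (U2) the last comparison is empty: $B_N$ changes with $N$, and each $S_{B_N}$ may be differentiable with a constant of its own. The operators $B_n$ confined to one block in Example C do exactly this. We need one $B$ with eigenvalues in $D_{\beta,N}$ for every $N$. Superposing the vectors of the $B_N$ worked in Example C because vectors from different blocks do not interact. In general the cross terms $\langle u_m^*,R(\lambda_n,A)u_k\rangle$ are not under control.

Two observations get past this. First, having an eigenvalue in $D_{\beta,N}$ is stable under small changes of $(x,x^*)$, by Rouché's theorem. Second, if the resolvent is unbounded on every $D_{\beta,c}$, then an arbitrarily small change of any pair $(x_0,x_0^*)$ creates such an eigenvalue. So for each $N$ the good pairs form a dense open set, and Baire's theorem produces one pair that is good for all $N$.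

The price is that the resolvent must be unbounded on each $D_{\beta,c}$. If it is bounded there by some constant larger than $1/\gamma$, the density step is not available, and Baire alone does not give the constant $\gamma^{-1}$ of (a). Section 6 removes this loss: on slightly smaller regions, any bound already forces decay.

## 5. Generic rank-one perturbations

For $\gamma>0$ let
$$E_\gamma=\{(x,x^*)\in X\times X^*:\|x\|\le\sqrt\gamma,\ \|x^*\|\le\sqrt\gamma\}.$$
This is a complete metric space, and $\|x^*\otimes x\|\le\gamma$ on it. A $G_\delta$ set is a countable intersection of open sets. By Baire's theorem a countable intersection of dense open subsets of $E_\gamma$ is dense. A set is meagre if its complement contains such an intersection.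

**Theorem 1.** Let $\beta>0$ and suppose that $(Q_{\beta,\kappa,0})$ fails for every $\kappa>0$. Then for every $\gamma>0$ there is a dense $G_\delta$ set $G\subseteq E_\gamma$ such that for every $(x,x^*)\in G$ the operator $B=x^*\otimes x$ has rank one, $\|B\|\le\gamma$, and $S_B$ is not differentiable on $(t_0,\infty)$ for any $0\le t_0<1/\beta$.

**Step 1: points where the resolvent is large but much smaller than $|\lambda|$.** We look for $\lambda_n$ deep in the regions with $\|R(\lambda_n,A)\|=n$ exactly and $|\lambda_n|>n^2$. The second property will make $R(\lambda_n,A)x_0$ small for $x_0\in D(A)$. Let $n\in\mathbb N$ and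
$$C_n=\max\{n,\ \omega+M+\beta\log(n^2+1)\}.$$
As $(Q_{\beta,n,0})$ fails, there is $\mu\in D_{\beta,C_n}$ with $\mu\in\sigma(A)$ or $\|R(\mu,A)\|>n$. Put $\varphi(s)=\|R(\mu+s,A)\|$ where defined, and $J=\{s\ge0:\mu+s\in\sigma(A)\}$. The set $J$ is compact, because $\sigma(A)$ is closed and lies in $\{\operatorname{Re}\lambda\le\omega\}$. By (1), $\varphi(s)\to0$ as $s\to\infty$.

If $J=\emptyset$, then $\varphi$ is continuous on $[0,\infty)$ and $\varphi(0)>n$. If $J\ne\emptyset$, let $s_1=\max J$; then $\varphi$ is continuous on $(s_1,\infty)$, and $\varphi(s)\to\infty$ as $s\downarrow s_1$, because $\|R(\lambda,A)\|\ge1/\operatorname{dist}(\lambda,\sigma(A))$. In both cases the intermediate value theorem gives $s$ with $\varphi(s)=n$ and $\mu+[s,\infty)\subseteq\rho(A)$. Put $\lambda_n=\mu+s$. Since $D_{\beta,C_n}$ is invariant under moving right and $C_n\ge n$,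
$$\lambda_n\in D_{\beta,C_n}\subseteq D_{\beta,n},\qquad\lambda_n+[0,\infty)\subseteq\rho(A),\qquad\|R(\lambda_n,A)\|=n.\tag{5}$$
If $\operatorname{Re}\lambda_n>\omega$, then (1) gives $n\le M/(\operatorname{Re}\lambda_n-\omega)$; so in every case $\operatorname{Re}\lambda_n\le\omega+M$. Therefore $C_n-\beta\log|\operatorname{Im}\lambda_n|<\omega+M$, which by the choice of $C_n$ means $\log|\operatorname{Im}\lambda_n|>\log(n^2+1)$. So $|\lambda_n|\ge|\operatorname{Im}\lambda_n|>n^2$.

Let $\Omega$ be the connected component of $\rho(A)$ that contains $\{\operatorname{Re}\lambda>\omega\}$. The ray in (5) joins $\lambda_n$ to this half-plane inside $\rho(A)$, so $\lambda_n\in\Omega$.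

**Step 2: having an eigenvalue in $D_{\beta,N}$ is an open condition.** For $(x,x^*)\in E_\gamma$ let $f_{x,x^*}(z)=1-\langle x^*,R(z,A)x\rangle$, $z\in\Omega$. This is holomorphic on the connected open set $\Omega$, and it tends to $1$ as $z\to+\infty$ along $\mathbb R$. So $f_{x,x^*}\not\equiv0$ and its zeros are isolated. Put
$$G_N=\{(x,x^*)\in E_\gamma:f_{x,x^*}(z)=0\text{ for some }z\in\Omega\cap D_{\beta,N}\}.$$
Let $f_{x,x^*}(z_0)=0$ with $z_0\in\Omega\cap D_{\beta,N}$. Choose a circle $K$ around $z_0$ which, with its interior, lies in the open set $\Omega\cap D_{\beta,N}$ and on which $f_{x,x^*}\ne0$. For $z\in K$ and $(y,y^*)\in E_\gamma$,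
$$|f_{y,y^*}(z)-f_{x,x^*}(z)|\le\big(\|y^*-x^*\|\|x\|+\|y^*\|\|y-x\|\big)\sup_K\|R(\cdot,A)\| .$$
The supremum is finite, so for $(y,y^*)$ close to $(x,x^*)$ the left side is less than $\min_K|f_{x,x^*}|$ on $K$. By Rouché's theorem $f_{y,y^*}$ has a zero inside $K$. So $G_N$ is open in $E_\gamma$.

**Step 3: an arbitrarily small change of the pair creates the eigenvalue.** We show that $G_N$ is dense. The pairs $(x_0,x_0^*)$ with $x_0\in D(A)$ and $\|x_0\|,\|x_0^*\|<\sqrt\gamma$ are dense in $E_\gamma$: shrink both vectors slightly, then approximate the first by elements of $D(A)$. Fix such a pair and a small $\varepsilon>0$ with $\|x_0\|+\varepsilon\le\sqrt\gamma$, $\|x_0^*\|+\varepsilon\le\sqrt\gamma$. Write $R_n=R(\lambda_n,A)$. From $\lambda_nR_nx_0=x_0+R_nAx_0$ and Step 1,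
$$\|R_nx_0\|\le n^{-2}\big(\|x_0\|+n\|Ax_0\|\big)\to0.\tag{6}$$
As $\|R_n\|=n$, there are unit vectors $u_n\in X$, $u_n^*\in X^*$ with $|\langle u_n^*,R_nu_n\rangle|\ge n/2$. For $a,b\in\mathbb C$,
$$\langle x_0^*+bu_n^*,R_n(x_0+au_n)\rangle=p_{00}+bp_{01}+a(p_{10}+bp_{11}),$$
$$p_{00}=\langle x_0^*,R_nx_0\rangle,\quad p_{01}=\langle u_n^*,R_nx_0\rangle,\quad p_{10}=\langle x_0^*,R_nu_n\rangle,\quad p_{11}=\langle u_n^*,R_nu_n\rangle .$$
By (6), $p_{00}\to0$ and $p_{01}\to0$. The cross term $p_{10}$ may be as large as $p_{11}$ and could cancel $bp_{11}$, but not for both signs of $b$. The numbers $p_{10}+\varepsilon p_{11}$ and $p_{10}-\varepsilon p_{11}$ differ by $2\varepsilon p_{11}$, so for one choice $b=\pm\varepsilon$ we have $|p_{10}+bp_{11}|\ge\varepsilon|p_{11}|\ge\varepsilon n/2$. With this $b$ put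
$$a=\frac{1-p_{00}-bp_{01}}{p_{10}+bp_{11}} .$$
For large $n$ the numerator has modulus at most $2$, so $|a|\le4/(\varepsilon n)\le\varepsilon$. The pair $(x_0+au_n,x_0^*+bu_n^*)$ then lies in $E_\gamma$ and within $\varepsilon$ of $(x_0,x_0^*)$ in each coordinate, and $f_{x_0+au_n,\,x_0^*+bu_n^*}(\lambda_n)=0$. If also $n\ge N$, then $\lambda_n\in\Omega\cap D_{\beta,n}\subseteq\Omega\cap D_{\beta,N}$, so the pair is in $G_N$.

**Step 4: one pair for all $N$, and loss of differentiability.** By Baire's theorem $G=\bigcap_NG_N$ is a dense $G_\delta$. Let $(x,x^*)\in G$, $B=x^*\otimes x$. For every $N$ there is $z_N\in\rho(A)\cap D_{\beta,N}$ with $\langle x^*,R(z_N,A)x\rangle=1$. By Tool 2, $B$ has rank one and $z_N$ is an eigenvalue of $A+B$. By Tool 1, $\operatorname{Re}z_N\le\omega+M\gamma$ for all $N$. Suppose $S_B$ is differentiable on $(t_0,\infty)$ with $0\le t_0<1/\beta$. Take $t\in(t_0,1/\beta)$. By (2), $|z_N|e^{t\operatorname{Re}z_N}\le\|(A+B)S_B(t)\|$ for all $N$, where the right side no longer depends on $N$. This contradicts (4).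 $\square$

## 6. From a bound to decay: harmonic measure in discs of logarithmic radius

Suppose $\|R(\lambda,A)\|\le\kappa$ on $D_{\beta,c}$. Far to the right, (1) says that $\|R(\lambda,A)\|$ is of order $1/\operatorname{Re}\lambda$. The maximum principle applied to a disc that meets both regions returns only $\kappa$. But a disc about $i\tau$ of radius proportional to $\log|\tau|$ fits into $D_{\beta,c}$, and on a fixed fraction of its boundary the resolvent is $O(1/\log|\tau|)$. Averaging logarithms keeps this information.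

The textbook fact is: if $g$ is holomorphic near the closed disc with center $\zeta_0$ and radius $r$, then $\log|g|$ is subharmonic there, and for real $\sigma$ with $|\sigma|<r$
$$\log|g(\zeta_0+\sigma)|\le\frac1{2\pi}\int_{-\pi}^{\pi}P(\theta)\log|g(\zeta_0+re^{i\theta})|\,d\theta,\qquad P(\theta)=\frac{r^2-\sigma^2}{|re^{i\theta}-\sigma|^2},\tag{7}$$
where $\frac1{2\pi}\int P=1$; if $g\equiv0$, both sides are $-\infty$.

**Theorem 2.** If $(Q_{\beta,\kappa,0})$ holds for some $\beta,\kappa>0$, then $(P_{\beta'})$ holds for every $0<\beta'<\beta$.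

**Step 1: the disc fits.** Let $c$ be the constant in $(Q_{\beta,\kappa,0})$ and fix $\beta'<\beta''<\beta$. For real $\tau$ with $|\tau|$ large put $L=\log|\tau|$, $r=\beta''L$, and let $\Delta$ be the closed disc with center $i\tau$ and radius $r$. For $\zeta\in\Delta$ we have $\operatorname{Re}\zeta\ge-\beta''L$ and $|\operatorname{Im}\zeta|\ge|\tau|-\beta''L\ge|\tau|/2$. Thus
$$c-\beta\log|\operatorname{Im}\zeta|\le c+\beta\log2-\beta L<-\beta''L\le\operatorname{Re}\zeta$$
for $|\tau|$ large, because $\beta''<\beta$. Hence $\Delta\subseteq D_{\beta,c}$, so $\Delta\subseteq\rho(A)$ and $\|R(\cdot,A)\|\le\kappa$ on $\Delta$.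

**Step 2: a third of the circle carries a small bound.** On the arc $\{i\tau+re^{i\theta}:|\theta|\le\pi/3\}$ we have $\operatorname{Re}\zeta\ge r/2$, so (1) gives $\|R(\zeta,A)\|\le\varepsilon_\tau:=M/(r/2-\omega)$, and $\varepsilon_\tau\to0$ as $|\tau|\to\infty$. Take $|\tau|$ so large that also $\varepsilon_\tau\le\kappa$.

**Step 3: transport the small bound to the inside.** Let $\lambda=\sigma+i\tau$ with $|\sigma|\le\beta'L$. In (7) with $\zeta_0=i\tau$,
$$P(\theta)\ge\frac{r^2-\sigma^2}{(r+|\sigma|)^2}=\frac{r-|\sigma|}{r+|\sigma|}\ge\frac{\beta''-\beta'}{\beta''+\beta'},$$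
so the weight of the arc satisfies
$$p:=\frac1{2\pi}\int_{-\pi/3}^{\pi/3}P(\theta)\,d\theta\ge h:=\frac13\cdot\frac{\beta''-\beta'}{\beta''+\beta'}>0 .$$
Let $u\in X$, $u^*\in X^*$ be unit vectors and $g(\zeta)=\langle u^*,R(\zeta,A)u\rangle$. On the arc $|g|\le\varepsilon_\tau$, elsewhere on the circle $|g|\le\kappa$. Since $\log\varepsilon_\tau\le\log\kappa$, (7) gives
$$\log|g(\lambda)|\le p\log\varepsilon_\tau+(1-p)\log\kappa\le h\log\varepsilon_\tau+(1-h)\log\kappa .$$
The number $h$ depends neither on $\tau,\sigma$ nor on $u,u^*$. Taking the supremum over $u,u^*$,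
$$\|R(\sigma+i\tau,A)\|\le\kappa^{1-h}\varepsilon_\tau^{\,h}\qquad(|\sigma|\le\beta'\log|\tau|,\ |\tau|\text{ large}).\tag{8}$$

**Step 4: assemble $(P_{\beta'})$.** A point $\sigma+i\tau\in D_{\beta',0}$ has $\sigma>-\beta'\log|\tau|$. For $|\tau|$ large, either $|\sigma|\le\beta'\log|\tau|$ and (8) applies, or $\sigma\ge\beta'\log|\tau|>\omega$ and (1) gives $\|R(\sigma+i\tau,A)\|\le M/(\beta'\log|\tau|-\omega)$. Both bounds tend to $0$ as $|\tau|\to\infty$. So the hypothesis of Tool 4 holds for $\beta'$ with some $\tau_0>1$, and $(P_{\beta'})$ follows. $\square$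

The strict inequality $\beta'<\beta$ cannot be relaxed: the diagonal example in Section 1 satisfies $(Q_{b,1,0})$ but not $(P_b)$.

**Lemma 3.** $(P_\beta)$ implies $(Q_{\beta,\kappa,0})$ for every $\kappa>0$.

*Proof.* Let $c$ be as in $(P_\beta)$. Choose $\tau_1>0$ with $\|R(\lambda,A)\|\le\kappa$ for $\lambda\in D_{\beta,c}$, $|\operatorname{Im}\lambda|\ge\tau_1$, and then $c'\ge c$ with $c'-\beta\log\tau_1\ge\omega+M/\kappa$. Let $\lambda\in D_{\beta,c'}$. If $|\operatorname{Im}\lambda|\ge\tau_1$, the bound holds by the choice of $\tau_1$. If $|\operatorname{Im}\lambda|<\tau_1$, then $\operatorname{Re}\lambda>c'-\beta\log\tau_1\ge\omega+M/\kappa$, and (1) gives $\|R(\lambda,A)\|\le\kappa$. $\square$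

## 7. Omitting (U2): proof of Theorem 4

Let $t_0,\gamma$ be as in Theorem 4, let $0<\beta<1/t_0$, and choose $\beta_1\in(\beta,1/t_0)$, so that $t_0<1/\beta_1$.

**Step 1: some bound on the resolvent.** If $(Q_{\beta_1,\kappa,0})$ failed for every $\kappa>0$, Theorem 1 with $\beta_1$ would give a rank-one $B$ with $\|B\|\le\gamma$ such that $S_B$ is not differentiable on $(t_0,\infty)$. This contradicts the hypothesis. So $(Q_{\beta_1,\kappa,0})$ holds for some $\kappa$.

**Step 2: every bound.** Theorem 2 turns $(Q_{\beta_1,\kappa,0})$ into $(P_\beta)$, and Lemma 3 turns $(P_\beta)$ into $(Q_{\beta,\kappa',0})$ for every $\kappa'>0$.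

**Step 3: the three statements.** (a) is the case $\kappa'=\gamma^{-1}$. The hypothesis of (b) implies that of (a) with $\gamma=1$, so $(P_\beta)$ holds for $0<\beta<1/t_0$. (c) is (b) with $t_0=0$. $\square$

## 8. From the resolvent back to the perturbed semigroups: a contour integral

For a converse we recover differentiability, with uniform constants, from a resolvent bound.

**Lemma 5.** Suppose $D_{\beta,c}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\le\kappa$ on $D_{\beta,c}$. Then $T$ is differentiable on $(2/\beta,\infty)$. If $X$ is a Hilbert space, $T$ is differentiable on $(1/\beta,\infty)$. In each case, for $t$ in this range, $\|AT(t)\|$ is bounded by a constant depending only on $M,\omega,\beta,c,\kappa,t$.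

**Step 1: the contour.** We want a curve inside the region where the resolvent is bounded, as far left as possible. Let $a=\omega+1$. Increasing $c$ by an amount that depends only on the listed data, we may assume $\tau_0:=e^{(c+1-a)/\beta}\ge1$. Let
$$\psi(\tau)=a\ \ (|\tau|\le\tau_0),\qquad\psi(\tau)=c+1-\beta\log|\tau|\ \ (|\tau|\ge\tau_0).$$
The two formulas agree at $|\tau|=\tau_0$, so $\psi$ is continuous, and $\psi\le a$. Let $\Gamma=\{\psi(\tau)+i\tau:\tau\in\mathbb R\}$ and $W=\{\lambda:\psi(\operatorname{Im}\lambda)\le\operatorname{Re}\lambda\le a\}$. A point of $W$ with $|\operatorname{Im}\lambda|\ge\tau_0$ is in $D_{\beta,c}$; a point with $|\operatorname{Im}\lambda|\le\tau_0$ has real part $a$, and there (1) gives the bound $M$. So $W\subseteq\rho(A)$ and $\|R(\lambda)\|\le\kappa_1:=\max(\kappa,M)$ on $W$, where $R(\lambda)=R(\lambda,A)$.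

For $\lambda=\psi(\tau)+i\tau\in\Gamma$ with $|\tau|\ge\tau_0$,
$$|e^{\lambda t}|=e^{(c+1)t}|\tau|^{-\beta t},\qquad|\lambda|\le C|\tau|,\qquad|d\lambda|\le C\,d\tau,\tag{9}$$
with $C$ depending on $\beta,c$ only, since $|\psi(\tau)|\le(|c|+1+\beta)|\tau|$ and $|\psi'(\tau)|\le\beta$.

**Step 2: an absolutely convergent inversion formula.** Let $x\in D(A^2)$ and $\lambda\in W$. Here $\lambda\neq0$. Applying $R(\lambda)y=\lambda^{-1}(y+R(\lambda)Ay)$ twice,
$$R(\lambda)^2x=\lambda^{-2}\big(x+2R(\lambda)Ax+R(\lambda)^2A^2x\big),$$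
so $\|R(\lambda)^2x\|=O(|\lambda|^{-2})$ on $W$. The function $s\mapsto se^{-as}T(s)x$, extended by $0$ to $s<0$, is continuous and integrable, and its Fourier transform is $\tau\mapsto R(a+i\tau)^2x$, which is integrable. Fourier inversion (apply functionals) gives, for $t>0$,
$$tT(t)x=\frac1{2\pi i}\int_{\operatorname{Re}\lambda=a}e^{\lambda t}R(\lambda)^2x\,d\lambda .$$

**Step 3: move to $\Gamma$ and differentiate.** The line and $\Gamma$ coincide for $|\tau|\le\tau_0$, and between them lies $W\subseteq\rho(A)$. By Cauchy's theorem the integrals over the parts with $|\operatorname{Im}\lambda|\le\tau_1$ differ by integrals over two horizontal segments in $W$. These have length $O(\log\tau_1)$, and the integrand there is $O(\tau_1^{-2})$, so they vanish as $\tau_1\to\infty$. Hence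
$$tT(t)x=\frac1{2\pi i}\int_\Gamma e^{\lambda t}R(\lambda)^2x\,d\lambda\qquad(t>0).$$
By (9), for $t\in[\delta,1/\delta]$ and $|\tau|\ge\tau_0$ the differentiated integrand $\lambda e^{\lambda t}R(\lambda)^2x$ is bounded by a constant times $|\tau|\cdot|\tau|^{-\beta\delta}\cdot|\tau|^{-2}$, which is integrable. So we may differentiate under the integral:
$$T(t)x+tAT(t)x=\frac1{2\pi i}\int_\Gamma\lambda e^{\lambda t}R(\lambda)^2x\,d\lambda\qquad(t>0,\ x\in D(A^2)).\tag{10}$$

**Step 4: the bound in a Banach space.** Let $\beta t>2$. Using only $\|R(\lambda)^2x\|\le\kappa_1^2\|x\|$, the right side of (10) has norm at most $\frac{\kappa_1^2}{2\pi}\int_\Gamma|\lambda e^{\lambda t}||d\lambda|\,\|x\|$. This is finite by (9), because $\int_{\tau_0}^\infty\tau^{1-\beta t}\,d\tau<\infty$.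

**Step 5: the bound in a Hilbert space.** Bounding the resolvent by a constant at every point is wasteful; Plancherel's theorem gives square integrability, which saves one power of $|\tau|$. For $\lambda=\psi(\tau)+i\tau$ the resolvent identity reads
$$R(\lambda)=\big(I+(a-\psi(\tau))R(\lambda)\big)R(a+i\tau),$$
and the factors commute. With $w(\tau)=1+\kappa_1(a-\psi(\tau))$ we get, for $x,y\in X$,
$$\|R(\lambda)x\|\le w(\tau)\|R(a+i\tau)x\|,\qquad\|R(\lambda)^*y\|\le w(\tau)\|R(a+i\tau)^*y\|.$$
By Plancherel,
$$\int_{\mathbb R}\|R(a+i\tau)x\|^2d\tau=2\pi\int_0^\infty e^{-2as}\|T(s)x\|^2ds\le2\pi M^2\|x\|^2\int_0^\infty e^{-2s}ds=\pi M^2\|x\|^2 .$$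
In a Hilbert space $T(\cdot)^*$ is a $C_0$-semigroup with the same norm bound, generated by $A^*$, and $R(a+i\tau)^*=R(a-i\tau,A^*)$; so the same estimate holds for $R(a+i\tau)^*y$. Writing $\langle R(\lambda)^2x,y\rangle=\langle R(\lambda)x,R(\lambda)^*y\rangle$ in (10) and using the Cauchy–Schwarz inequality (enlarging $C$ so that $|d\lambda|\le C\,d\tau$ on all of $\Gamma$),
$$|\langle T(t)x+tAT(t)x,y\rangle|\le\frac C{2\pi}\,\sup_{\tau}\big(|\lambda e^{\lambda t}|\,w(\tau)^2\big)\,\pi M^2\|x\|\|y\| .$$
For $|\tau|$ large the supremum involves $|\tau|^{1-\beta t}(\log|\tau|)^2$ up to constants, so it is finite if $\beta t>1$.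

**Step 6: from $D(A^2)$ to $X$.** In both cases $\|AT(t)x\|\le C_t\|x\|$ for $x\in D(A^2)$, where $C_t$ depends only on the listed data. Let $x\in X$ and $x_k\to x$ with $x_k\in D(A^2)$, which is dense. Then $T(t)x_k\to T(t)x$ and $(AT(t)x_k)$ is a Cauchy sequence. As $A$ is closed, $T(t)x\in D(A)$ and $\|AT(t)x\|\le C_t\|x\|$. This holds for all $t>2/\beta$ (in Hilbert space, $t>1/\beta$), so $T$ is differentiable on that interval, by the remark after the definition of differentiability. $\square$

**Lemma 6.** Suppose $(P_\beta)$ holds and $\gamma>0$. Then $S_B$ is differentiable on $(2/\beta,\infty)$ for every bounded $B$, and $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for every $t>2/\beta$. If $X$ is a Hilbert space, $2/\beta$ may be replaced by $1/\beta$.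

*Proof.* By Lemma 3 there is $c'$ with $D_{\beta,c'}\subseteq\rho(A)$ and $\|R(\lambda,A)\|\le1/(2\gamma)$ on $D_{\beta,c'}$. Let $\|B\|\le\gamma$ and $\lambda\in D_{\beta,c'}$. Then $\|R(\lambda,A)B\|\le\frac12$, so $\lambda-A-B=(\lambda-A)(I-R(\lambda,A)B)$ is invertible and $\|R(\lambda,A+B)\|\le2\cdot\frac1{2\gamma}=\frac1\gamma$. Also $\|S_B(t)\|\le Me^{(\omega+M\gamma)t}$. Lemma 5, applied to $A+B$ with the constants $M,\omega+M\gamma,\beta,c',1/\gamma$, gives a bound that does not depend on $B$. Since $\gamma$ is arbitrary, every bounded $B$ is covered. $\square$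

## 9. Equivalences for immediate and eventual differentiability

**Theorem 7 (immediate differentiability; arbitrary Banach space).** The following are equivalent.

1. For some $\gamma>0$, $S_B$ is immediately differentiable for every rank-one $B$ with $\|B\|\le\gamma$.
2. For some $\gamma>0$, the set of $(x,x^*)\in E_\gamma$ for which $S_{x^*\otimes x}$ is immediately differentiable is non-meagre in $E_\gamma$.
3. For every $\beta>0$ there is $\kappa$ with $(Q_{\beta,\kappa,0})$.
4. $(P_\beta)$ holds for every $\beta>0$.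
5. $S_B$ is immediately differentiable for every bounded $B$, and $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma,t>0$.

*Proof.* 1⇒2: the pairs with $x\ne0\ne x^*$ form a dense open subset of $E_\gamma$. It is non-meagre by Baire's theorem, and it is contained in the set of item 2. 2⇒3: if, for some $\beta$, $(Q_{\beta,\kappa,0})$ failed for every $\kappa$, the set in item 2 would be disjoint from the dense $G_\delta$ set of Theorem 1 (take $t_0=0$), hence meagre, for every $\gamma$. 3⇒4: given $\beta$, apply Theorem 2 to $(Q_{2\beta,\kappa,0})$. 4⇒5: given $t>0$, apply Lemma 6 with $\beta>2/t$. 5⇒1 is clear. $\square$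

**Theorem 8 (eventual differentiability; neither (U1) nor (U2) assumed).** The following are equivalent.

1. For some $\gamma>0$: for every rank-one $B$ with $\|B\|\le\gamma$ there is $t_B<\infty$ (possibly depending on $B$) such that $S_B$ is differentiable on $(t_B,\infty)$.
2. $(P_\beta)$ holds for some $\beta>0$.
3. There is $t_0$ such that $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, with $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma>0$, $t>t_0$.

*Proof.* 2⇒3 is Lemma 6 with $t_0=2/\beta$, and 3⇒1 is clear. 1⇒2: suppose $(P_\beta)$ fails for all $\beta>0$. By Theorem 2, $(Q_{\beta,\kappa,0})$ fails for all $\beta,\kappa>0$, since otherwise $(P_{\beta/2})$ would hold. Apply Theorem 1 with $\beta=1/m$ for each $m\in\mathbb N$ and intersect the resulting countably many dense $G_\delta$ sets in $E_\gamma$. The intersection is nonempty by Baire's theorem. Any pair in it gives a rank-one $B$ with $\|B\|\le\gamma$ such that $S_B$ is not differentiable on $(t_0,\infty)$ for any $t_0<m$ and any $m$. This contradicts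 item 1. $\square$

**Theorem 9 (sharp classification in Hilbert space).** Let $X$ be a Hilbert space and $t_0\ge0$. The following are equivalent.

1. For some $\gamma>0$, $S_B$ is differentiable on $(t_0,\infty)$ for every rank-one $B$ with $\|B\|\le\gamma$.
2. $(P_\beta)$ holds for all $0<\beta<1/t_0$.
3. $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, and $\sup_{\|B\|\le\gamma}\|(A+B)S_B(t)\|<\infty$ for all $\gamma>0$, $t>t_0$.

*Proof.* 1⇒2 is Theorem 4. 2⇒3: given $t>t_0$, choose $\beta\in(1/t,1/t_0)$. Then $(P_\beta)$ holds and $t>1/\beta$, so Lemma 6 (Hilbert case) gives the bound at $t$ and differentiability near $t$. 3⇒1 is clear. $\square$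

Theorems 4, 7 and 8 hold in every Banach space. The converse with the exact time $1/\beta$ has been proved only in Hilbert space. In a general Banach space we have it with $2/\beta$, and no claim is made that this constant is optimal.

## 10. A diagonal generator with $(P_\beta)$ exactly up to, and not at, $\beta=1/t_0$

**Proposition 10.** Let $t_0>0$, $X=\ell^2$ and $A=\operatorname{diag}(\lambda_n)_{n\ge3}$ with
$$\lambda_n=-\frac{\log n}{t_0}+\log\log n+in .$$
Then $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, with (U2), and $(P_\beta)$ holds for $0<\beta<1/t_0$. But $(P_{1/t_0})$ fails, and $(Q_{1/t_0,\kappa,0})$ fails for every $\kappa>0$. Thus $1/t_0$ cannot be included in (a) or (b), even with (U2) and even for all bounded $B$.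

**Step 1: $A$ is a generator and its resolvent norm is a distance.** Since $-y/t_0+\log y$ is bounded above for $y\ge\log3$, $\operatorname{Re}\lambda_n$ is bounded above, so $A$ generates a $C_0$-semigroup. As $A$ is normal and $|\lambda_n|\to\infty$, $\sigma(A)=\{\lambda_n\}$ and $\|R(\lambda,A)\|=1/\operatorname{dist}(\lambda,\sigma(A))$.

**Step 2: $(P_\beta)$ for $0<\beta<1/t_0$.** Let $\lambda=\sigma+i\tau\in D_{\beta,0}$ with $|\tau|$ large. If $\tau>0$ and $\tau/2\le n\le2\tau$, then
$$\operatorname{Re}(\lambda-\lambda_n)\ge-\beta\log\tau+\frac{\log\tau-\log2}{t_0}-\log\log(2\tau),$$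
which tends to $\infty$ as $\tau\to\infty$. In all other cases $|\operatorname{Im}(\lambda-\lambda_n)|=|\tau-n|\ge|\tau|/2$. Both lower bounds are independent of $n$, so $\operatorname{dist}(\lambda,\sigma(A))\to\infty$, and Tool 4 gives $(P_\beta)$.

**Step 3: the perturbed semigroups.** By Step 2 and the implication 2⇒3 of Theorem 9, $S_B$ is differentiable on $(t_0,\infty)$ for every bounded $B$, and $\|(A+B)S_B(t)\|$ is bounded uniformly over $\|B\|\le\gamma$ for all $\gamma>0$, $t>t_0$. This contains (U2).

**Step 4: failure at $\beta=1/t_0$.** The condition $\lambda_n\in D_{1/t_0,c}$ reads $-\frac{\log n}{t_0}+\log\log n>c-\frac{\log n}{t_0}$, that is, $\log\log n>c$. For every $c$ it holds for all large $n$. So $D_{1/t_0,c}\not\subseteq\rho(A)$ for every $c$, and neither $(P_{1/t_0})$ nor $(Q_{1/t_0,\kappa,0})$, for any $\kappa$, can hold. $\square$
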